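# Szegő kernels on pseudoconvex Lipschitz domains: the lower bound $S_\Omega\ge c\,\delta^{-1}$

## 1. Dilating Bergman functions on a convex domain

Throughout, $\Omega\subset\subset\mathbb C^n$ is a bounded domain, $\delta(z)=d(z,\partial\Omega)$ is the Euclidean distance to the boundary, $\sigma$ is surface measure (the $(2n-1)$-dimensional Hausdorff measure) on $\partial\Omega$, and $dV$ is Lebesgue measure. We compare two extremal problems for holomorphic functions. One uses the $L^2$ norm on $\Omega$, the other the $L^2$ norm on $\partial\Omega$.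

**Definition (Bergman kernel).** Let $A^2(\Omega)=\mathcal O(\Omega)\cap L^2(\Omega,dV)$, let $K_\Omega(z,w)$ be its reproducing kernel, and put
$$K_\Omega(z)=K_\Omega(z,z)=\sup\{|f(z)|^2: f\in A^2(\Omega),\ \|f\|_{L^2(\Omega)}\le1\}.$$
The function $f=K_\Omega(\cdot,z')/K_\Omega(z')$ satisfies $f(z')=1$ and $\|f\|^2_{L^2(\Omega)}=1/K_\Omega(z')$.

**Definition (Lipschitz boundary).** $\partial\Omega$ is Lipschitz if near each of its points, after a rotation of the real coordinates, $\Omega$ is the region above the graph of a Lipschitz function. By compactness this gives balls $B_1,\dots,B_N$ with radii $R_1,\dots,R_N$ covering $\partial\Omega$, unit vectors $e_1,\dots,e_N$ and $L\ge0$ such that, with $4B_j$ the concentric ball of four times the radius and with orthogonal coordinates $x=(x',x_{2n})$, $x_{2n}=x\cdot e_j$,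
$$\Omega\cap4B_j=\{x\in4B_j:\ x_{2n}>h_j(x')\},\qquad h_j:\mathbb R^{2n-1}\to\mathbb R \text{ Lipschitz with constant } L .$$

For instance, the corner of a square in $\mathbb C=\mathbb R^2$ is, after rotation, the graph of $h(x')=|x'|$. Every bounded convex domain has Lipschitz boundary; the polydisc $\mathbb D^n$ is an example.

A Lipschitz boundary has area of the expected size: there is $C=C(\Omega)$ with
$$\sigma(\partial\Omega\cap B(w,\rho))\le C\rho^{2n-1}\qquad(w\in\mathbb C^n,\ \rho>0). \tag{1}$$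
Indeed $\partial\Omega\cap B_j\cap B(w,\rho)$ is part of the graph of $h_j$ over a ball of radius $\rho$ in $\mathbb R^{2n-1}$, so its area is at most $\sqrt{1+L^2}$ times the volume of that ball. Now sum over $j$.

**Definition (Hardy space).** Fix $\alpha>0$ sufficiently large depending on the Lipschitz character of $\Omega$. For $\zeta\in\partial\Omega$ let
$$\Gamma_\alpha(\zeta)=\{z\in\Omega:|z-\zeta|<(1+\alpha)\delta(z)\},\qquad f^*(\zeta)=\sup_{z\in\Gamma_\alpha(\zeta)}|f(z)| .$$
$H^2(\Omega)$ is the space of $f\in\mathcal O(\Omega)$ with $f^*\in L^2(\partial\Omega,d\sigma)$.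

We use these facts. Each $f\in H^2(\Omega)$ has nontangential boundary values $f_b$ at $\sigma$-a.e. point. With the norm $\|f\|_{H^2}^2=\int_{\partial\Omega}|f_b|^2d\sigma$, which is equivalent to $\|f^*\|^2_{L^2(\partial\Omega)}$, the space $H^2(\Omega)$ is a Hilbert space on which point evaluations are bounded. Its reproducing kernel is the Szegő kernel $S_\Omega(z,w)$, and
$$S_\Omega(z)=S_\Omega(z,z)=\sup\{|f(z)|^2: f\in H^2(\Omega),\ \|f\|_{H^2}\le1\}.$$

*Why $\alpha$ must be large.* In a plane sector $\{|\arg z|<\beta\}$ with $\beta<\pi/2$, a point of argument $\phi$ has boundary distance $|z|\sin(\beta-|\phi|)\le|z|\sin\beta$. So $\Gamma_\alpha(0)$ contains no points unless $(1+\alpha)\sin\beta>1$.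

*The two norms differ.* On the disc $\mathbb D$ take $f(z)=(1-z)^{-a}$ with $\frac12\le a<1$. Then $\int_{\mathbb D}|1-z|^{-2a}dV<\infty$ because $2a<2$, so $f\in A^2(\mathbb D)$. But $\int_0^{2\pi}|1-e^{i\theta}|^{-2a}d\theta=\infty$ because $2a\ge1$, so $f\notin H^2(\mathbb D)$.

**The disc.** The functions $z^k/\sqrt{2\pi}$, $k\ge 0$, form an orthonormal basis of $H^2(\mathbb D)$, so
$$S_{\mathbb D}(z)=\frac1{2\pi}\sum_{k\ge0}|z|^{2k}=\frac1{2\pi(1-|z|^2)},\qquad\text{while}\qquad K_{\mathbb D}(z)=\frac1{\pi(1-|z|^2)^2}.$$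
Since $1-|z|^2\le2\delta(z)$, we get $S_{\mathbb D}\ge\frac1{4\pi}\delta^{-1}$ and $K_{\mathbb D}\ge\frac1{4\pi}\delta^{-2}$.

For bounded pseudoconvex domains with Lipschitz boundary, a consequence of the Ohsawa–Takegoshi extension theorem is the Bergman bound
$$K_\Omega(z)\ge\kappa\,\delta(z)^{-2}\qquad(z\in\Omega),\qquad \kappa>0\text{ independent of }z. \tag{2}$$
The question, posed in "Some Aspects Of Ohsawa-Takegoshi Type Theorems" (http://events.kias.re.kr/ckfinder/userfiles/201805/files/byChen.pdf), is whether the Szegő kernel obeys $S_\Omega(z)\ge c\,\delta(z)^{-1}$. We begin with convex domains, which are pseudoconvex and Lipschitz, and where we can turn a Bergman function into a Hardy function by hand.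

**Special case (convex $\Omega$).** *Let $\Omega$ be bounded and convex. Then there is $c>0$ with $S_\Omega(z)\ge c\,\delta(z)^{-1}$ on $\Omega$.*

*Proof.* Translate so that $B(0,\rho)\subset\Omega$, and let $D=\operatorname{diam}\Omega$. If $z\in\overline\Omega$, $b\in B(0,\rho)$ and $0<s\le1$, then $(1-s)z+sb\in\Omega$, because $b$ is an interior point of the convex set $\Omega$. Hence
$$B((1-s)z,\,s\rho)\subset\Omega\qquad(z\in\overline\Omega,\ 0<s\le1). \tag{3}$$
Let $0<s\le\frac12$, $f\in A^2(\Omega)$ and $g(z)=f((1-s)z)$. By (3), $g$ is holomorphic on $(1-s)^{-1}\Omega\supset\overline\Omega$. So $g^*$ is bounded, $g\in H^2(\Omega)$, and $g_b=g|_{\partial\Omega}$. By the mean value property on the ball in (3),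
$$\int_{\partial\Omega}|g|^2d\sigma\le\int_{\partial\Omega}\frac{C}{s^{2n}}\int_{B((1-s)\zeta,s\rho)}|f|^2dV\,d\sigma(\zeta)=\frac C{s^{2n}}\int_\Omega|f(w)|^2\,\sigma\{\zeta\in\partial\Omega:|(1-s)\zeta-w|<s\rho\}\,dV(w).$$
The set of $\zeta$ lies in a ball of radius $s\rho/(1-s)\le2\rho s$, so (1) bounds its measure by $Cs^{2n-1}$. Therefore
$$\|g\|_{H^2}\le Cs^{-1/2}\|f\|_{L^2(\Omega)},\qquad g(z_0)=f((1-s)z_0). \tag{4}$$
Taking the supremum over $f$ gives $S_\Omega(z_0)\ge c\,s\,K_\Omega((1-s)z_0)$. If $\delta(z_0)\le\frac12$, take $s=\delta(z_0)$. Then $\delta((1-s)z_0)\le(1+D)\delta(z_0)$, and (2) gives $S_\Omega(z_0)\ge c\,\delta(z_0)\,\kappa(1+D)^{-2}\delta(z_0)^{-2}$. If $\delta(z_0)>\frac12$, test with $f\equiv1$ to get $S_\Omega(z_0)\ge1/\sigma(\partial\Omega)\ge\frac{1}{2\sigma(\partial\Omega)}\delta(z_0)^{-1}$. $\square$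

So shifting inward by $s$ costs $s^{-1/2}$ in the Hardy norm, and at $s=\delta$ the bound $K\ge\kappa\delta^{-2}$ becomes $S\gtrsim\delta\cdot\delta^{-2}=\delta^{-1}$.

**What changes in general.** The proof needs one holomorphic map, close to the identity, that moves all of $\overline\Omega$ into $\Omega$. Such a map need not exist, even in one variable. Let $\mathcal A=\{\frac12<|z|<1\}$, and suppose $\phi$ is holomorphic near $\overline{\mathcal A}$ with $\phi(\overline{\mathcal A})\subset\mathcal A$ and $|\phi(z)-z|<\frac12$ on $\overline{\mathcal A}$. Let $m(\rho)=\frac1{2\pi}\int_0^{2\pi}\log|\phi(\rho e^{i\theta})|d\theta$. Since $\phi$ has no zeros on $\overline{\mathcal A}$,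
$$\rho\, m'(\rho)=\operatorname{Re}\frac1{2\pi i}\oint_{|z|=\rho}\frac{\phi'}{\phi}\,dz ,$$
which is the winding number of $\phi$ about $0$ on $|z|=\rho$. It is constant in $\rho$, and it equals $1$ because $|\phi(z)-z|<|z|$ on $|z|=1$. So $m(1)-m(\frac12)=\log2$. But $-\log2<\log|\phi|<0$ on $\overline{\mathcal A}$, which forces $m(1)-m(\frac12)<\log2$, a contradiction.

On a general Lipschitz domain we have only local translations, in directions that vary from chart to chart.

## 2. The theorem for pseudoconvex Lipschitz domains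

Recall that $\Omega$ is pseudoconvex if it has a continuous plurisubharmonic exhaustion function. Every domain in $\mathbb C$ and every convex domain is pseudoconvex. A ball in $\mathbb C^n$, $n\ge2$, with a smaller concentric closed ball removed is not. Pseudoconvexity enters the proof through (2) and through Hörmander's theorem (Section 5), and nowhere else.

**Theorem 1.** *Let $\Omega\subset\subset\mathbb C^n$ be pseudoconvex with Lipschitz boundary. There is $c=c(\Omega,\alpha)>0$ with $S_\Omega(z)\ge c\,\delta(z)^{-1}$ for all $z\in\Omega$.*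

The substitute for (4) is the following statement. The value of $g$ at $z_0$ is no longer exactly the value of $f$ at the shifted point, but the error is bounded by the $L^2$ norm of $f$, with no negative power of $s$.

**Theorem 2.** *Let $\Omega$ be as in Theorem 1. There are a finite set $\mathcal E$ of unit vectors and constants $s_*\in(0,1]$, $C>0$, all depending only on $\Omega,\alpha$, such that for every $z_0\in\Omega$ there is $e=e(z_0)\in\mathcal E$ with the following property. For all $s\in(0,s_*]$ and $f\in A^2(\Omega)$ we have $z_0+se\in\Omega$, and there is $g\in H^2(\Omega)$ with*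
$$\|g\|_{H^2}\le Cs^{-1/2}\|f\|_{L^2(\Omega)},\qquad|g(z_0)-f(z_0+se)|\le C\|f\|_{L^2(\Omega)}. \tag{5}$$

**Corollary 3.** *There are $c,\tau>0$ such that $S_\Omega(z)\ge c\,s\,K_\Omega(z+se(z))$ whenever $\delta(z)\le\tau$, $0<s\le\tau$.*

**Proof of Corollary 3 from Theorem 2.** The purpose is to see that the additive error in (5) is harmless near the boundary. Let $C$ be as in Theorem 2, let $\delta(z_0)\le\tau$ and $0<s\le\tau\le s_*$, and put $e=e(z_0)$, $z'=z_0+se$, $f=K_\Omega(\cdot,z')/K_\Omega(z')$. Then $f(z')=1$ and $\delta(z')\le\delta(z_0)+s\le2\tau$, so (2) gives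
$$\|f\|^2_{L^2(\Omega)}=\frac1{K_\Omega(z')}\le\kappa^{-1}\delta(z')^2\le\kappa^{-1}(2\tau)^2 .$$
Fix $\tau\le s_*$ so small that $2C\kappa^{-1/2}\tau\le\frac12$. Then $|g(z_0)-1|\le\frac12$, so $|g(z_0)|\ge\frac12$ and
$$S_\Omega(z_0)\ge\frac{|g(z_0)|^2}{\|g\|^2_{H^2}}\ge\frac{1/4}{C^2s^{-1}/K_\Omega(z')}=\frac{s\,K_\Omega(z_0+se)}{4C^2}.\qquad\square$$

**Proof of Theorem 1 from Corollary 3.** If $\delta(z)\le\tau$, take $s=\delta(z)$. As $\delta(z+se)\le2\delta(z)$, (2) gives $K_\Omega(z+se)\ge\frac\kappa4\delta(z)^{-2}$. So $S_\Omega(z)\ge\frac{c\kappa}4\delta(z)^{-1}$, with $c$ from Corollary 3. If $\delta(z)>\tau$, test with $f\equiv1$: $S_\Omega(z)\ge1/\sigma(\partial\Omega)\ge\frac{\tau}{\sigma(\partial\Omega)}\delta(z)^{-1}$. $\square$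

It remains to prove Theorem 2.

## 3. Patched translations and the price of a $\bar\partial$-correction

Take a partition of unity $\chi_j$ on $\overline\Omega$ subordinate to boundary charts (and one interior set), with inward directions $e_j$, and try
$$Ff=\sum_j\chi_j(z)\,f(z+se_j).$$
As in Section 1, this smooth function has boundary norm at most $Cs^{-1/2}\|f\|_{L^2}$. It is not holomorphic: $\bar\partial Ff=\theta_1:=\sum_j\bar\partial\chi_j\,f(\cdot+se_j)$, and $\|\theta_1\|_{L^2}\le C\|f\|_{L^2}$. The natural next move is to solve $\bar\partial u_1=\theta_1$ with $\|u_1\|_{L^2(\Omega)}\le C\|\theta_1\|_{L^2(\Omega)}$ by Hörmander's theorem and to put $g=Ff-u_1$.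

**First obstruction: $u_1$ on the boundary.** We need $u_1$ in $L^2(\partial\Omega)$, and Hörmander's theorem gives $L^2(\Omega)$ only. The right side $\theta_1$ is smooth up to the boundary, but this does not help by itself. Solutions are determined only modulo $A^2(\Omega)$, and $A^2$ contains functions such as $(1-z)^{-a}$ above, with no boundary values in $L^2$. On a Lipschitz domain we have no boundary regularity theorem to call on.

**Smoothing the correction.** We can treat $u_1$ as we treated $f$, at a finer scale $s_1=\lambda s$: average it and translate it inward, and patch. Call this operator $F_{s_1}$, and let $E_{s_1}u=\sum\bar\partial\chi_j\cdot(\text{translated average of }u)$ be its commutator with $\bar\partial$. Then $F_{s_1}u_1$ has boundary norm $\lesssim s_1^{-1/2}\|u_1\|_{L^2}$, and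
$$\bar\partial(F_sf-F_{s_1}u_1)=\theta_1-F_{s_1}\theta_1-E_{s_1}u_1=-\theta_2,\qquad\theta_2:=(F_{s_1}\theta_1-\theta_1)+E_{s_1}u_1 .$$
Repeat with scales $s_k=\lambda^ks$. If each round multiplies the $L^2$ size of the error by at most $q$, the total boundary norm is about
$$\sum_k s_k^{-1/2}q^k=s^{-1/2}\sum_k(\lambda^{-1/2}q)^k ,$$
so we need $q<\lambda^{1/2}$.

**Second obstruction: the commutator.** Look at the two parts of $\theta_2$. Since $\theta_1$ is smooth at scale $s$, the first part has size $s_1\|\nabla\theta_1\|\sim(s_1/s)\|\theta_1\|=\lambda\|\theta_1\|$, and $\lambda$ is much smaller than $\lambda^{1/2}$ when $\lambda$ is small. The second part has size $\|E_{s_1}u_1\|\sim A\|u_1\|\lesssim A\|\theta_1\|$, where $A$ bounds the derivatives of the $\chi_j$. This bound contains no small parameter. Shrinking $s$ does not change it, and shrinking $\lambda$ makes the target $\lambda^{1/2}$ harder to reach. Here the plain iteration stops.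

**The way past it.** Solve $\bar\partial$ with the weight $e^{-K|z|^2}$, $K$ large. Hörmander's estimate then reads $\|u\|\le(2/K)^{1/2}\|\theta\|$ in the weighted norm, so the commutator term is $\lesssim AK^{-1/2}$. If all rounds are measured in this one weighted norm, the conversion to the unweighted norm costs a constant of type $e^{KD^2}$ once, not once per round. Translations by at most $2s$ distort the weight by a bounded factor if $s$ is small depending on $K$. So we choose first $\lambda$, then $K$, then $s_*$.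

One more requirement is the value at $z_0$. The correction $F_{s_k}u_k(z_0)$ is an average of $u_k$ over a ball of radius comparable to $s_k$ near $z_0$, so the unweighted $L^2$ bound would cost $s_k^{-n}$. We therefore multiply the weight by $|z-z_0|^{-2n}$, which exactly compensates the volume of the ball. For the weighted norms to be finite the errors $\theta_k$ must vanish near $z_0$. We arrange this by making one cut-off identically $1$ around $z_0$.

## 4. Inward translations in Lipschitz charts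

**Step 1: a uniform inward ball.** We want directions $e_j$ such that moving by $se_j$ leaves room of size comparable to $s$. Translate so that $0\in\Omega$, and let $D=\max(1,\operatorname{diam}\Omega)$. Use the charts $B_j,e_j,h_j,L$ of Section 1 and put $c_0=\frac1{4(1+L)}\le\frac14$. By compactness there is $\rho_0>0$ with $\{z\in\overline\Omega:\delta(z)\le2\rho_0\}\subset\bigcup_{j\ge1}B_j$. Put $U_j=B_j$ for $j\ge1$ and $U_0=\{z\in\Omega:\delta(z)>\rho_0\}$, and let $e_0$ be any unit vector. The open sets $U_0,\dots,U_N$ cover $\overline\Omega$. Let $\mathcal E=\{e_0,\dots,e_N\}$. We claim that, with $s_1^\circ:=\min(1,\rho_0/2,R_1,\dots,R_N)$,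
$$B(z+se_j,\,2c_0s)\subset\Omega\qquad(0\le j\le N,\ z\in\overline\Omega\cap U_j,\ 0<s\le s_1^\circ). \tag{6}$$
Let $|y-z-se_j|<2c_0s$. Then $|y-z|<s+\frac12s=\frac32s$.

* If $j=0$, then $|y-z|<\rho_0<\delta(z)$, so $y\in\Omega$.
* If $j\ge1$, then $y$ is within $R_j+\frac32R_j$ of the center of $B_j$, so $y\in4B_j$. In the chart coordinates write $x$ for $z$; then $x_{2n}\ge h_j(x')$. Since $e_j$ is the $x_{2n}$-direction, $y_{2n}\ge x_{2n}+s-2c_0s$ and $|y'-x'|<2c_0s$. So $y_{2n}-h_j(y')\ge x_{2n}+s-2c_0s-h_j(x')-2c_0Ls\ge s-2c_0(1+L)s=\frac s2>0$, and $y\in\Omega$.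

**Step 2: cut-offs adapted to $z_0$.** We want a partition of unity with one member equal to $1$ near $z_0$ and derivative bounds independent of $z_0$. Let $\chi_j^\circ\in C_c^\infty(U_j)$, $\chi_j^\circ\ge0$, $\sum_{j=0}^N\chi_j^\circ=1$ near $\overline\Omega$. By the Lebesgue number lemma there is $r\in(0,1]$ such that for every $z\in\overline\Omega$ some $U_j$ contains $B(z,4r)\cap\overline\Omega$. Fix $z_0\in\Omega$, and choose $j_0$ with $B(z_0,4r)\cap\overline\Omega\subset U_{j_0}$. Let $\kappa_0$ be a fixed smooth function with $0\le\kappa_0\le1$, $\kappa_0=1$ on $B(0,1)$ and $\operatorname{supp}\kappa_0\subset B(0,2)$, and put $\kappa_{z_0}(z)=\kappa_0((z-z_0)/r)$. Consider the $N+2$ functions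
$$\kappa_{z_0}\ \text{ with direction } e_*:=e_{j_0},\qquad (1-\kappa_{z_0})\chi_j^\circ\ \text{ with direction } e_j\quad(0\le j\le N).$$
Call them $\chi_j$, $j\in J$, where $*\in J$ is the index of $\kappa_{z_0}$. They have the following properties.

* $\chi_j\ge0$, $\sum_{j\in J}\chi_j=1$ near $\overline\Omega$, and $\sup(|\nabla\chi_j|+|\nabla^2\chi_j|)\le A$ with $A\ge1$ depending only on $\Omega$.
* The inclusion in (6) holds for $j\in J$, $z\in\overline\Omega\cap\operatorname{supp}\chi_j$ and $0<s\le s_1^\circ$. For $j=*$ this is because $\overline\Omega\cap\operatorname{supp}\kappa_{z_0}\subset\overline\Omega\cap B(z_0,4r)\subset U_{j_0}$.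
* On $B(z_0,r)$ we have $\chi_*=1$ and all other $\chi_j=0$, so every $\nabla\chi_j$ vanishes there.

Set $e(z_0)=e_*\in\mathcal E$. It depends on $z_0$ only. By (6), $z_0+se_*\in\Omega$ for $0<s\le s_1^\circ$.

**Step 3: the operators $A_{j,s}$, $F_s$, $E_s$.** These translate, average and patch. Let $\psi\in C_c^\infty(B(0,c_0))$ be radial, $\psi\ge0$, $\int\psi\,dV=1$. For $u\in L^2(\Omega)$, extended by $0$ outside $\Omega$, and for $0<s\le s_1^\circ$, let
$$A_{j,s}u(z)=\int u(z+se_j+sy)\,\psi(y)\,dV(y)=\int u(w)\,s^{-2n}\psi\Big(\frac{w-z}s-e_j\Big)dV(w),$$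
$$F_su=\sum_{j\in J}\chi_jA_{j,s}u,\qquad E_su=\sum_{j\in J}\bar\partial\chi_j\,A_{j,s}u ,$$
and apply $A_{j,s},F_s$ to forms componentwise. The second formula for $A_{j,s}$ shows that $A_{j,s}u$, $F_su$, $E_su$ are $C^\infty$ on $\mathbb C^n$. Let $W_j$ be the open set of points at distance less than $c_0s$ from $\overline\Omega\cap\operatorname{supp}\chi_j$. By (6), for $z\in W_j$ only values of $u$ at points of $\Omega$ enter. For such $z$ the kernel $w\mapsto s^{-2n}\psi(\frac{w-z}s-e_j)$ is a test function on $\Omega$, and its derivatives in $z$ are minus those in $w$. So on $W_j$ the operator $A_{j,s}$ commutes with derivatives, also distributional ones. Multiplying by $\chi_j$ and summing,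
$$\bar\partial F_su=F_s(\bar\partial u)+E_su\quad\text{on }\Omega,\text{ if }\bar\partial u\in L^2(\Omega). \tag{7}$$
We record three more facts.

* If $u$ is holomorphic, then $A_{j,s}u(z)=u(z+se_j)$ for $z\in\overline\Omega\cap\operatorname{supp}\chi_j$, by the mean value property, because $\psi$ is radial.
* On $\Omega\cap B(z_0,r)$ we have $E_su=0$ and $F_su=A_{*,s}u$.
* By Jensen's inequality and translation, $\|A_{j,s}u\|_{L^2(\Omega\cap\operatorname{supp}\chi_j)}\le\|u\|_{L^2(\Omega)}$, so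
$$\|F_su\|_{L^2(\Omega)}\le(N+2)\|u\|_{L^2(\Omega)}. \tag{8}$$

## 5. Hörmander's estimate with a logarithmic pole at $z_0$

**Hörmander's theorem** (*An Introduction to Complex Analysis in Several Variables*, 3rd ed., Lemma 4.4.1, with a constant lower bound). Let $\Omega$ be pseudoconvex and let $\varphi\in C^2(\Omega)$ satisfy $\sum\frac{\partial^2\varphi}{\partial z_j\partial\bar z_k}w_j\bar w_k\ge K|w|^2$ with a constant $K>0$. Then every $\bar\partial$-closed $\theta\in L^2_{(0,1)}(\Omega,e^{-\varphi})$ admits $u$ with $\bar\partial u=\theta$ in the sense of distributions and $\int_\Omega|u|^2e^{-\varphi}\le\frac2K\int_\Omega|\theta|^2e^{-\varphi}$.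

**Step 4: the singular weight.** We want the same conclusion for
$$\varphi(z)=K|z|^2+n\log|z-z_0|^2,\qquad e^{-\varphi}=e^{-K|z|^2}|z-z_0|^{-2n},$$
which is not $C^2$ at $z_0$. Let $\theta$ be $\bar\partial$-closed with $\int|\theta|^2e^{-\varphi}<\infty$. For $0<\varepsilon\le1$ let $\varphi_\varepsilon=K|z|^2+n\log(|z-z_0|^2+\varepsilon)\ge\varphi$. It is smooth, and the logarithmic term is plurisubharmonic, so the theorem applies and gives $u_\varepsilon$ with
$$\bar\partial u_\varepsilon=\theta,\qquad \int|u_\varepsilon|^2e^{-\varphi_\varepsilon}\le\frac2K\int|\theta|^2e^{-\varphi_\varepsilon}\le\frac2K\int|\theta|^2e^{-\varphi}.$$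
Since $0\in\Omega$, we have $|z|\le D$ on $\Omega$, so $e^{-\varphi_\varepsilon}\ge e^{-KD^2}(D^2+1)^{-n}$ uniformly in $\varepsilon$, and the $u_\varepsilon$ are bounded in $L^2(\Omega)$. Let $u$ be a weak limit along a sequence $\varepsilon\to0$. Then $\bar\partial u=\theta$. For fixed $\varepsilon'$ and $\varepsilon<\varepsilon'$ we have $e^{-\varphi_{\varepsilon'}}\le e^{-\varphi_\varepsilon}$, so $\int|u_\varepsilon|^2e^{-\varphi_{\varepsilon'}}\le\frac2K\int|\theta|^2e^{-\varphi}$. The weight $e^{-\varphi_{\varepsilon'}}$ lies between positive constants, so the weighted norm is weakly lower semicontinuous and $u$ satisfies the same bound. Let $\varepsilon'\to0$ and use monotone convergence: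
$$\bar\partial u=\theta,\qquad\int_\Omega|u|^2e^{-\varphi}\le\frac2K\int_\Omega|\theta|^2e^{-\varphi}. \tag{9}$$

## 6. Averaged translations in the weighted norm

Let $K\ge1$, let $\varphi$ be the weight of Step 4, and write
$$\|u\|^2=\int_\Omega|u|^2e^{-\varphi}dV,\qquad\Omega'=\Omega\setminus B(z_0,r/2).$$
Unweighted norms are always written $\|\cdot\|_{L^2(\Omega)}$. In this section $C$ depends only on $n,N,c_0,\psi$, and not on $K,A,s,z_0$.

**Step 5: the weight varies slowly away from $z_0$.** We need to move the weight along with a translation. Choose $s_2=s_2(K)\le\min(s_1^\circ,r/4)$ with $(1+4s_2/r)^{2n}e^{4KDs_2}\le2$. Then for $s\le s_2$,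
$$e^{-\varphi(z)}\le2e^{-\varphi(z')}\qquad\text{if }z\in\Omega',\ z'\in\Omega,\ |z-z'|\le2s. \tag{10}$$
Indeed $|z-z_0|\ge r/2$ gives $|z'-z_0|\le|z-z_0|+2s\le|z-z_0|(1+4s/r)$, and $\big||z|^2-|z'|^2\big|\le2s\cdot2D$.

**Step 6: three estimates for $A_{j,s}$.** Let $s\le s_2$ and $j\in J$, with the norms on the left taken over $\Omega'\cap\operatorname{supp}\chi_j$. Note $|se_j+sy|\le2s$ for $y\in\operatorname{supp}\psi$.

1. $\|A_{j,s}u\|\le\sqrt2\,\|u\|$. By Jensen, $|A_{j,s}u(z)|^2\le\int|u(z+se_j+sy)|^2\psi(y)dV(y)$. Multiply by $e^{-\varphi(z)}\le2e^{-\varphi(z+se_j+sy)}$ and integrate in $z$ for fixed $y$.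
2. $s\|\nabla A_{j,s}u\|\le C\|u\|$. Differentiating the kernel, $\nabla A_{j,s}u(z)=-\frac1s\int u(z+se_j+sy)\nabla\psi(y)dV(y)$. By Cauchy–Schwarz, $s^2|\nabla A_{j,s}u(z)|^2\le\|\nabla\psi\|_{L^1}\int|u(z+se_j+sy)|^2|\nabla\psi(y)|dV(y)$. Conclude as in item 1.
3. $\|A_{j,s}\theta-\theta\|\le Cs\|\nabla\theta\|$ for $\theta\in C^\infty(\Omega)$. Write $\theta(z+se_j+sy)-\theta(z)=\int_0^1\frac d{d\tau}\theta(z+\tau s(e_j+y))\,d\tau$. The path lies in $\Omega$, by (6) applied with $\tau s$ in place of $s$, and $|\tau s(e_j+y)|\le2s$. So $|A_{j,s}\theta(z)-\theta(z)|^2\le4s^2\int\!\int_0^1|\nabla\theta(z+\tau s(e_j+y))|^2d\tau\,\psi(y)dV(y)$. Use (10) and translation for each fixed $\tau,y$.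

**Step 7: consequences for $E_s$ and $F_s$.** First,
$$\|E_su\|+s\|\nabla E_su\|\le CA\,\|u\,1_{\Omega'}\|. \tag{11}$$
Indeed $E_su=0$ on $B(z_0,r)$. For $z\in\Omega\setminus B(z_0,r)$ the values used lie off $B(z_0,r-2s)\supset B(z_0,r/2)$, because $2s\le r/2$. So $A_{j,s}u$ and $\nabla A_{j,s}u$ may be computed there from $u1_{\Omega'}$. Apply items 1 and 2 to $E_su=\sum\bar\partial\chi_jA_{j,s}u$ and its gradient, with $s\le1$.

Second, if $\theta\in C^\infty(\Omega)$ and both $\theta$ and $F_s\theta$ vanish on $\Omega\cap B(z_0,r/2)$, then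
$$\|F_s\theta-\theta\|\le Cs\|\nabla\theta\|,\qquad\|\nabla F_s\theta\|\le C(A\|\theta\|+\|\nabla\theta\|). \tag{12}$$
All norms reduce to $\Omega'$ by the vanishing hypothesis. There, use $F_s\theta-\theta=\sum\chi_j(A_{j,s}\theta-\theta)$ with item 3, and $\nabla F_s\theta=\sum(\nabla\chi_j\,A_{j,s}\theta+\chi_jA_{j,s}\nabla\theta)$ with item 1.

## 7. The alternating series of corrections

**Step 8: the recursion.** Let $\lambda\in(0,\frac12]$, $K\ge1$ and $s_*\le s_2(K)$ be parameters, fixed in Step 10. Let $0<s\le s_*$, $f\in A^2(\Omega)$, and put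
$$s_k=\lambda^ks,\qquad u_0=f,\qquad\theta_1=E_{s_0}f=\bar\partial F_{s_0}f\ \text{ on }\Omega ,$$
the last equality by (7). For $k\ge1$ suppose given $\theta_k$, smooth on $\mathbb C^n$, $\bar\partial$-closed on $\Omega$, and vanishing on $\Omega\cap B(z_0,r/2)$. On $\Omega'$ the weight is at most $(r/2)^{-2n}$, so $\|\theta_k\|+\|\nabla\theta_k\|<\infty$. Let $u_k$ be the solution in (9):
$$\bar\partial u_k=\theta_k,\qquad\|u_k\|\le(2/K)^{1/2}\|\theta_k\|. \tag{13}$$
Since $e^{-\varphi}$ is bounded below on $\Omega$, $u_k\in L^2(\Omega)$. Put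
$$\theta_{k+1}:=F_{s_k}\theta_k-\theta_k+E_{s_k}u_k=\bar\partial(F_{s_k}u_k-u_k)\quad\text{on }\Omega, \tag{14}$$
again by (7). The middle expression is smooth on $\mathbb C^n$, and the right one shows that $\theta_{k+1}$ is $\bar\partial$-closed on $\Omega$.

**Step 9: supports.** We check that the vanishing near $z_0$ persists, which keeps the recursion going. We claim $\theta_k=0$ on $\Omega\cap B(z_0,\rho_k)$, where $\rho_1=r$ and $\rho_{k+1}=\rho_k-2s_k$. For $k=1$ this holds because $E_{s_0}f=0$ on $B(z_0,r)$. If it holds for $k$ and $z\in\Omega\cap B(z_0,\rho_{k+1})$, then $E_{s_k}u_k(z)=0$, and $F_{s_k}\theta_k(z)=A_{*,s_k}\theta_k(z)$ uses only points of $\Omega$ within $2s_k$ of $z$. These lie in $\Omega\cap B(z_0,\rho_k)$, so $F_{s_k}\theta_k(z)=0$ and $\theta_{k+1}(z)=0$. Finally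
$$2\sum_{k\ge1}s_k=\frac{2\lambda s}{1-\lambda}\le2s\le\frac r2 ,$$
so all $\rho_k\ge r/2$. Thus all $\theta_k$ and all $F_{s_k}\theta_k$ vanish on $\Omega\cap B(z_0,r/2)$, and (12) applies to them.

**Step 10: decay faster than $\lambda^{k/2}$.** We follow size and gradient together, the gradient at its natural scale. Let
$$M_k=\|\theta_k\|+s_{k-1}\|\nabla\theta_k\|,\qquad\text{so}\quad s_k\|\nabla\theta_k\|\le\lambda M_k .$$
By (14), (12), (11) and (13),
$$\|\theta_{k+1}\|\le Cs_k\|\nabla\theta_k\|+CA\|u_k\|\le C(\lambda+AK^{-1/2})M_k,$$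
$$s_k\|\nabla\theta_{k+1}\|\le Cs_k(A\|\theta_k\|+\|\nabla\theta_k\|)+s_k\|\nabla\theta_k\|+CA\|u_k\|\le C(As+\lambda+AK^{-1/2})M_k .$$
Adding, $M_{k+1}\le C_1(\lambda+As_*+AK^{-1/2})M_k$ with $C_1$ independent of $\lambda,K,s,z_0$. Now fix, in this order:

* $\lambda\le\frac12$ with $C_1\lambda\le\frac16\lambda^{1/2}$, which is possible because $\lambda^{1/2}\to0$;
* $K\ge1$ with $C_1AK^{-1/2}\le\frac16\lambda^{1/2}$;
* $s_*\le s_2(K)$ with $C_1As_*\le\frac16\lambda^{1/2}$.

These choices depend only on $\Omega$. With $q:=\frac12\lambda^{1/2}<\frac12$ we obtain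
$$M_k\le q^{k-1}M_1,\qquad\|u_k\|\le2q^{k-1}M_1\qquad(k\ge1). \tag{15}$$

**Step 11: back to unweighted norms.** The weight is removed once, now that $K$ is fixed. From here on $C$ may also depend on $\Omega,\alpha$ (hence on $\lambda,K,r,A$), but not on $z_0,s,f$. By (11) and $e^{-\varphi}\le(r/2)^{-2n}$ on $\Omega'$, $M_1\le C\|f\|_{L^2(\Omega)}$. Note that only $f1_{\Omega'}$ enters; $\|f\|$ itself may be infinite. Since $e^{-\varphi}\ge e^{-KD^2}D^{-2n}$ on $\Omega$,
$$\|u_k\|_{L^2(\Omega)}\le C\|u_k\|\le Cq^{k-1}\|f\|_{L^2(\Omega)}\qquad(k\ge1), \tag{16}$$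
and likewise $\|\theta_k\|_{L^2(\Omega)}\le C\|\theta_k\|\to0$.

**Step 12: the function $g$.** The corrections enter with alternating signs so that the errors telescope. Let
$$P_m=\sum_{k=0}^m(-1)^kF_{s_k}u_k .$$
Then $\bar\partial P_m=(-1)^m\theta_{m+1}$ on $\Omega$. This holds for $m=0$. By (14), $\bar\partial F_{s_{m+1}}u_{m+1}=\theta_{m+2}+\theta_{m+1}$, so
$$\bar\partial P_{m+1}=(-1)^m\theta_{m+1}+(-1)^{m+1}(\theta_{m+2}+\theta_{m+1})=(-1)^{m+1}\theta_{m+2}.$$
By (8) and (16), $P_m$ converges in $L^2(\Omega)$ to some $g$, and $\bar\partial P_m\to0$ in $L^2(\Omega)$. Hence $\bar\partial g=0$ in the sense of distributions, and $g$ is holomorphic. The tail $h_m:=g-P_m=\sum_{k>m}(-1)^kF_{s_k}u_k$ satisfies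
$$\|h_m\|_{L^2(\Omega)}\le Cq^m\|f\|_{L^2(\Omega)}\qquad(m\ge0). \tag{17}$$

## 8. The value of $g$ at $z_0$

**Step 13.** We prove the second inequality in (5); this is where the pole of the weight is used. On $\Omega\cap B(z_0,r/2)$ each $P_m$ is holomorphic, because it is smooth and $\bar\partial P_m=\pm\theta_{m+1}=0$ there. So the $L^2$ convergence $P_m\to g$ is locally uniform there, and
$$g(z_0)=\sum_{k\ge0}(-1)^kF_{s_k}u_k(z_0).$$
The term $k=0$ is $A_{*,s}f(z_0)=f(z_0+se_*)$. For $k\ge1$ let $B_k=B(z_0+s_ke_*,c_0s_k)$, which lies in $\Omega$ by (6). For $w\in B_k$ we have $|w-z_0|\le2s_k$, hence $e^{-\varphi(w)}\ge e^{-KD^2}(2s_k)^{-2n}$. By Jensen,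
$$|F_{s_k}u_k(z_0)|^2=|A_{*,s_k}u_k(z_0)|^2\le\|\psi\|_\infty s_k^{-2n}\int_{B_k}|u_k|^2dV\le\|\psi\|_\infty s_k^{-2n}\,e^{KD^2}(2s_k)^{2n}\|u_k\|^2\le C\|u_k\|^2 .$$
The powers of $s_k$ cancel. With (15) and $M_1\le C\|f\|_{L^2(\Omega)}$,
$$|g(z_0)-f(z_0+se_*)|\le C\sum_{k\ge1}\|u_k\|\le C\|f\|_{L^2(\Omega)}. \tag{18}$$

## 9. The nontangential maximal function of $g$

**Step 14: a pointwise bound.** We bound $|g|$ at distance about $s_m$ from the boundary. There the terms $k\le m$ are already smooth at scale $s_k\ge s_m$, and the tail $h_m$ is small in $L^2$. Let $\zeta\in\partial\Omega$, $z\in\Gamma_\alpha(\zeta)$, $\delta(z)\le s=s_0$. Choose $m\ge0$ with $s_{m+1}<\delta(z)\le s_m$. The ball $B=B(z,s_{m+1}/2)\subset\Omega$ lies in $B(\zeta,(2+\alpha)s_m)$, because $|z-\zeta|<(1+\alpha)s_m$. The mean value property for $g=P_m+h_m$ on $B$ gives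
$$|g(z)|\le\sup_B|P_m|+Cs_{m+1}^{-n}\Big(\int_B|h_m|^2dV\Big)^{1/2}.$$
For $w\in B$ and $k\le m$, the value $F_{s_k}u_k(w)$ uses $u_k$ only on $\Omega\cap B(w,2s_k)$, hence only on $\Omega\cap B(\zeta,(2+\alpha)s_m+2s_k)\subset B(\zeta,(4+\alpha)s_k)$. By Cauchy–Schwarz, and since $\sum_j\chi_j(w)=1$,
$$|F_{s_k}u_k(w)|\le N_k(\zeta):=Cs_k^{-n}\Big(\int_{\Omega\cap B(\zeta,(4+\alpha)s_k)}|u_k|^2dV\Big)^{1/2}.$$
With $H_m(\zeta):=Cs_{m+1}^{-n}\big(\int_{\Omega\cap B(\zeta,(2+\alpha)s_m)}|h_m|^2dV\big)^{1/2}$ we get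
$$G(\zeta):=\sup_{z\in\Gamma_\alpha(\zeta),\ \delta(z)\le s}|g(z)|\le\sum_{k\ge0}N_k(\zeta)+\sum_{m\ge0}H_m(\zeta). \tag{19}$$
For each $z$ the set of $\zeta$ with $z\in\Gamma_\alpha(\zeta)$ is open in $\partial\Omega$, so $G$ is lower semicontinuous, hence measurable.

**Step 15: integration over the boundary.** By Fubini and (1),
$$\int_{\partial\Omega}N_k^2\,d\sigma=Cs_k^{-2n}\int_\Omega|u_k(w)|^2\,\sigma\big(\partial\Omega\cap B(w,(4+\alpha)s_k)\big)dV(w)\le Cs_k^{-1}\|u_k\|^2_{L^2(\Omega)} ,$$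
and in the same way $\|H_m\|_{L^2(\sigma)}\le Cs_m^{-1/2}\|h_m\|_{L^2(\Omega)}$, since $s_{m+1}=\lambda s_m$ and $\lambda$ is fixed. Now $s_k^{-1/2}=s^{-1/2}\lambda^{-k/2}$ and $q^k=2^{-k}\lambda^{k/2}$. So (16), (17) and $u_0=f$ give
$$\|N_k\|_{L^2(\sigma)}+\|H_k\|_{L^2(\sigma)}\le C\,2^{-k}s^{-1/2}\|f\|_{L^2(\Omega)}\qquad(k\ge0).$$
Here the requirement $q<\lambda^{1/2}$ of Section 3 is used. Summing in (19), $\|G\|_{L^2(\sigma)}\le Cs^{-1/2}\|f\|_{L^2(\Omega)}$.

**Step 16: conclusion.** It remains to pass from $G$ to $g^*$ and $g_b$. If $\delta(z)>s$, the mean value property on $B(z,s)$ gives $|g(z)|\le Cs^{-n}\|g\|_{L^2(\Omega)}<\infty$, a bound independent of $\zeta$. Since $\sigma(\partial\Omega)<\infty$, it follows that $g^*\in L^2(\sigma)$, that is, $g\in H^2(\Omega)$. At $\sigma$-a.e. $\zeta$ the value $g_b(\zeta)$ is the limit of $g(z)$ as $z\to\zeta$ in $\Gamma_\alpha(\zeta)$, where eventually $\delta(z)\le s$. So $|g_b|\le G$ a.e. and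
$$\|g\|_{H^2}\le\|G\|_{L^2(\sigma)}\le Cs^{-1/2}\|f\|_{L^2(\Omega)} .$$
Together with (18), and with $z_0+se_*\in\Omega$ from (6), this proves Theorem 2, and with it Corollary 3 and Theorem 1. $\blacksquare$

## 10. Sharpness on the polydisc, exponents $p=2/m$, and growth

**Complements.** *In the setting of Theorem 1:*

*(a) The exponent $1$ in Theorem 1 is optimal in every dimension.*

*(b) For $p=2/m$, $m\in\mathbb N$, there is $c>0$ with*
$$\sup\Big\{\frac{|f(z)|^p}{\int_{\partial\Omega}|f_b|^pd\sigma}:\ f\in\mathcal O(\Omega),\ f^*\in L^p,\ f_b\not\equiv0\Big\}\ge c\,\delta(z)^{-1}.$$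

*(c) For any $z_k\in\Omega$ with $\delta(z_k)\to0$ and any $\omega(t)\to\infty$ $(t\to0^+)$, there is $f\in H^2(\Omega)$ with $\sup_k\omega(\delta(z_k))\,\delta(z_k)^{1/2}|f(z_k)|=\infty$.*

**Proof of (a).** We bound $S_\Omega$ from above on $\Omega=\mathbb D^n$, which is convex, hence a bounded pseudoconvex Lipschitz domain. Let $z_t=(1-t,0,\dots,0)$, $0<t<1$, so $\delta(z_t)=t$. Let $f\in H^2(\Omega)$, $Q=\{w\in\mathbb C^{n-1}:|w_i|<\frac12\}$ and $\frac12<\rho<1$. Use the sub-mean value property of $|f|^2$ in $w$ over $Q$. In the first variable use the Poisson integral of $|f(\rho\,\cdot,w)|^2$, where the Poisson kernel of $\mathbb D$ at radius $1-t$ is at most $\frac{2-t}t\le\frac2t$. This gives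
$$|f(\rho(1-t),0)|^2\le\frac1{|Q|}\int_Q|f(\rho(1-t),w)|^2dV(w)\le\frac1{|Q|}\int_Q\frac2t\cdot\frac1{2\pi}\int_0^{2\pi}|f(\rho e^{i\theta},w)|^2d\theta\,dV(w).$$
The point $(\rho e^{i\theta},w)$ has boundary distance $1-\rho$, because $1-\rho<\frac12<1-|w_i|$. This equals its distance to the boundary point $(e^{i\theta},w)$, so it lies in $\Gamma_\alpha((e^{i\theta},w))$. On $\partial\mathbb D\times Q\subset\partial\Omega$ the measure $d\theta\,dV(w)$ is $\sigma$. Let $\rho\to1$, using dominated convergence with majorant $(f^*)^2$: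
$$|f(z_t)|^2\le C_nt^{-1}\int_{\partial\Omega}|f_b|^2d\sigma .$$
Thus $S_{\mathbb D^n}(z_t)\le C_n\delta(z_t)^{-1}$, and no larger power of $\delta^{-1}$ can hold in general. For $n=1$ omit the integration over $Q$. $\square$

**Proof of (b).** Let $g=S_\Omega(\cdot,z)$. By the reproducing property $g(z)=\|g\|^2_{H^2}=S_\Omega(z)$, which is positive (test with $f\equiv1$). So $|g(z)|^2=S_\Omega(z)\|g\|^2_{H^2}$. Put $f=g^m$. Then $(f^*)^p=(g^*)^2\in L^1$, $|f_b|^p=|g_b|^2\not\equiv0$ and $|f(z)|^p=|g(z)|^2$. So the quotient for $f$ equals $|g(z)|^2/\|g\|^2_{H^2}=S_\Omega(z)$, and Theorem 1 applies. $\square$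

**Proof of (c).** Evaluation at $z_k$ has norm $S_\Omega(z_k)^{1/2}$ on $H^2(\Omega)$. So the functionals $f\mapsto\omega(\delta(z_k))\,\delta(z_k)^{1/2}f(z_k)$ have, for large $k$, norms
$$\omega(\delta(z_k))\big(\delta(z_k)S_\Omega(z_k)\big)^{1/2}\ge c^{1/2}\omega(\delta(z_k))\to\infty .$$
By the Banach–Steinhaus theorem they are not bounded at some $f\in H^2(\Omega)$. $\square$

In particular, take $\omega(t)=t^{-1/4}$ and $z_k\to p\in\partial\Omega$. For the resulting $f$ we have $\sup_k\delta(z_k)^{1/4}|f(z_k)|=\infty$, and since $\delta(z_k)^{1/4}\to0$ the values $f(z_k)$ are unbounded. Hence for every $p\in\partial\Omega$ some $f\in H^2(\Omega)$ is unbounded near $p$.
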